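# Fast Johnson–Lindenstrauss matrices with almost linearly many rows

## 1. Two rows and four columns

Take four independent uniform signs $s_1,\dots,s_4$ and send $z\in\mathbb R^4$ to
$$Mz=(s_1z_1+s_2z_2,\ s_3z_3+s_4z_4)\in\mathbb R^2 .$$
Computing $Mz$ is very cheap, and $E\|Mz\|^2=\|z\|^2$ because the cross terms have mean zero. Does $\|Mz\|$ stay close to $\|z\|$? Try some unit vectors.

For $e_1$ the norm is $1$ whatever the signs. For $v=\frac1{\sqrt2}(1,0,1,0)$ we get $Mv=\frac1{\sqrt2}(s_1,s_3)$, again of norm exactly $1$. For the flat vector $\frac12(1,1,1,1)$ each of the two coordinates is $0$ or $\pm1$ with probability $\frac12$, so $\|Mz\|^2$ equals $0,1,2$ with probabilities $\frac14,\frac12,\frac14$. For $u=\frac1{\sqrt2}(1,1,0,0)$ we get $Mu=\big(\frac{s_1+s_2}{\sqrt2},0\big)$, so $\|Mu\|^2$ is $0$ or $2$, each with probability $\frac12$.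

Now imagine $d$ coordinates cut into $k$ groups, one signed sum per group. With many groups the flat vector becomes harmless: its image has $k$ independent coordinates of equal size, and the squared norm averages out. The vector $u=\frac1{\sqrt2}(e_1+e_2)$, with $1,2$ in one group, remains as bad as before: its image is $0$ with probability $\frac12$, for every $k$. So $M$ is cheap and good on flat vectors, and bad on some concentrated ones.

The natural repair is to flatten first. Let $D=\mathrm{diag}(D_1,\dots,D_4)$ be random signs and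
$$H=\frac12\begin{pmatrix}1&1&1&1\\1&-1&1&-1\\1&1&-1&-1\\1&-1&-1&1\end{pmatrix},$$
and use $MHD$. On $u$ this succeeds: $HDu$ is $\pm\frac1{\sqrt2}(1,0,1,0)$ or $\pm\frac1{\sqrt2}(0,1,0,1)$, so $\|MHDu\|=1$ always. But on $v$, which was fine before, $HDv$ is $\pm\frac1{\sqrt2}(1,1,0,0)$ or $\pm\frac1{\sqrt2}(0,0,1,1)$, so $\|MHDv\|^2\in\{0,2\}$ with probability $\frac12$ each. The bad vector has not disappeared; it has been moved.

How well can this be repaired in high dimension, with $k$ rows, while still computing $Ax$ about as fast as one Hadamard transform? That is the question of these notes.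

## 2. The Johnson–Lindenstrauss property at cost $d\log d$

Throughout, $\|\cdot\|$ is the Euclidean norm of vectors and the operator norm of matrices, $\log$ is natural, and $[n]=\{1,\dots,n\}$.

**Definition (JLP, Euclidean case).** A family of random real $k\times d$ matrices $A=A_{d,k}$, for $(d,k)$ in an admissible range, satisfies JLP if there are constants $c_1,c_2>0$, independent of $d,k,x,\epsilon$, such that for all admissible $d,k$, every unit $x\in\mathbb R^d$ and every $0<\epsilon<\frac12$,
$$\Pr\big[\,|\|Ax\|-1|>\epsilon\,\big]\le c_1e^{-c_2k\epsilon^2}.$$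
When the range depends on a fixed $\delta>0$, the constants may depend on $\delta$.

**Definition (running time).** The running time is the number of arithmetic operations on reals needed to compute $x\mapsto Ax$ for arbitrary $x$, once $A$ has been sampled and stored in implicit form. Sampling and preprocessing are not counted. Exact sampling from continuous distributions is allowed.

Two cases calibrate the definition. If the entries of $A$ are independent $N(0,1/k)$, then $\|Ax\|$ is distributed as $\|G\|/\sqrt k$ with $G$ standard Gaussian in $\mathbb R^k$. Gaussian concentration gives $\Pr[|\|G\|-E\|G\||>t]\le2e^{-t^2/2}$; moreover $\mathrm{Var}\|G\|\le1$, so $\sqrt{k-1}\le E\|G\|\le\sqrt k$. Hence if $\epsilon\sqrt k\ge2$ the deviation probability is at most $2e^{-k\epsilon^2/8}$, and if $\epsilon\sqrt k<2$ the bound is trivial for large $c_1$. So JLP holds, but a full matrix costs about $2kd$ operations. At the other extreme, if $k\le k_0$ for a fixed $k_0$, even $A=0$ is admissible: $c_1e^{-c_2k\epsilon^2}\ge1$ as soon as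 $c_1\ge e^{c_2k_0}$. Bounded $k$ is a trivial regime, and we shall use this freely.

The source of the problem is "Fast Random Projections" (http://cs-www.cs.yale.edu/homes/el327/papers/FJLTtalk.pdf). It quotes the following: for an arbitrarily small constant $\delta>0$ and $k\le d^{1/2-\delta}$ there is a random matrix satisfying JLP with running time $O(d\log k)$; it uses $O(d)$ random bits and works in both the Euclidean and the Manhattan cases. The question is to go beyond $k=d^{1/2-\delta}$ with running time $O(d\log d)$, in the Euclidean case and with unrestricted randomness. The authors conjecture that $k=d^{1-\delta}$ is possible. It is.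

**Theorem 1.** There are absolute constants $c_*,c_1,c_2,C>0$ such that for all $d\ge1$ and $1\le k\le c_*\,d/(\log_22d)^{12}$ one can sample a random $k\times d$ matrix $A$ with
$$\Pr[\,|\|Ax\|-1|>\epsilon\,]\le c_1e^{-c_2k\epsilon^2}\qquad\text{for all unit }x\in\mathbb R^d,\ 0<\epsilon<\tfrac12,$$
and with $x\mapsto Ax$ computable in at most $C\,d\log_2(2d)$ operations.

**Corollary.** For every fixed $\delta>0$ there is an algorithm which, for all $d,k$ with $1\le k\le d^{1-\delta}$, constructs a random $k\times d$ matrix $A$ such that JLP holds with constants depending only on $\delta$, and $x\mapsto Ax$ is computed in time $O(d\log d)$ with implied constant depending only on $\delta$.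

**Theorem 2.** In Theorem 1 the running time can be improved to $C\,d\log_2(2k)$ for the same range $1\le k\le c_*\,d/(\log_22d)^{12}$ (absolute constants, possibly different).

The window $c_*d/(\log_22d)^{12}<k<d$ is not treated, and the exponent $12$ is not optimized.

**Deduction of the Corollary from Theorem 1.** Since $d^\delta$ eventually exceeds $(\log_22d)^{12}/c_*$, there is $d_0=d_0(\delta)\ge2$ with $d^{1-\delta}\le c_*d/(\log_22d)^{12}$ for all $d\ge d_0$. For such $d$ use Theorem 1, noting $\log_2(2d)\le2\log_2d$. For $d<d_0$, including $d=1$, take $A=0$, which needs no arithmetic operation. There $k\le d_0$, and the tail bound is trivial once $c_1\ge e^{c_2d_0}$. $\square$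

## 3. Facts to be used

**(T) Rademacher series** (Talagrand; Ledoux–Talagrand, *Probability in Banach Spaces*, Thm 4.7). Let $Z=\sum_ls_lw_l$ be a finite sum with independent uniform signs $s_l$ and vectors $w_l$ in a normed space, let $\sigma=\sup_{\|\phi\|_*\le1}(\sum_l\phi(w_l)^2)^{1/2}>0$, and let $\mathsf M$ be a median of $\|Z\|$. Then $\Pr[|\|Z\|-\mathsf M|>t]\le4e^{-t^2/(16\sigma^2)}$ for $t>0$.

**(D) Dudley's bound.** For independent uniform signs $D_l$ and a set $\mathcal A$ of coefficient vectors, $E\sup_{a\in\mathcal A}\sum_lD_la_l\le C_D\int_0^\infty\sqrt{\log\mathcal N(\mathcal A,\|\cdot\|_2,\tau)}\,d\tau$. Here $\mathcal N(\mathcal A,\|\cdot\|,\tau)$ is the least number of $\tau$-balls covering $\mathcal A$ and $C_D$ is absolute.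

**(BE) Bakry–Émery and Herbst** (Ledoux, *The Concentration of Measure Phenomenon*). On $(S^{b-1})^n$ with the uniform measure, whose Ricci curvature is at least $b-2>0$, an $L$-Lipschitz function $F$ satisfies $\Pr[F\ge EF+\lambda]\le e^{-(b-2)\lambda^2/(2L^2)}$. A function that is $L$-Lipschitz for the Euclidean distance is $L$-Lipschitz for the geodesic distance, so we may check Lipschitz constants in the Euclidean distance.

**Walsh–Hadamard matrix.** For $n=2^r$ index coordinates by $\mathbb F_2^r$ and put $H_{ij}=n^{-1/2}(-1)^{\langle i,j\rangle}$. It is symmetric and orthogonal, and is applied in $O(n\log n)$ operations by the fast transform. The $4\times4$ matrix of Section 1 is the case $r=2$.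

**Blocks.** For a power of two $n\ge4$ let $b=b(n)$ be the least power of two with $b\ge2\log_2n$, and let $N=N(n)=nb$. Then $4\le b<4\log_2n$ and $N\le4n\log_2n\le4n^2$. For example $b(4)=4$ and $N(4)=16$. Since $2\log_2(2n)\le4\log_2n\le2b(n)$, we have $b(2n)\le2b(n)$, so doubling $n$ multiplies $N$ by at most $4$. Given $d$, let $n$ be the least power of two $\ge4$ with $N(n)\ge d$. If $n=4$ then $N=16\le16d$; otherwise $N(n/2)<d$ and $N(n)<4d$. In all cases
$$d\le N\le16d. \tag{1}$$
View $\mathbb R^N=(\mathbb R^b)^n$ and write $x=(x_1,\dots,x_n)$ with blocks $x_j\in\mathbb R^b$. For $T\subset[n]$ let $x_T$ be the restriction to the blocks in $T$, and let $P_T$ be the coordinate projection of $\mathbb R^n$ onto $T$. For an $n\times n$ matrix $V$, $(V\otimes I)x$ has blocks $\sum_jV_{ij}x_j$; that is, $V$ acts separately on each of the $b$ layers formed by the $l$-th entries of all blocks. So $H\otimes I$ costs $O(N\log n)$, and $\|(P_TVP_S)\otimes I\|=\|P_TVP_S\|$.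

## 4. What disjoint sign sums need from their input

This section determines exactly how flat a vector must be for a matrix like $M$ of Section 1 to work. First we record what (T) says in Euclidean space.

**Lemma 1.** Let $w_l\in\mathbb R^k$ be finitely many vectors, not all $0$, let $Y=\sum_ls_lw_l$ with independent uniform signs, $\tau^2=\sum_l\|w_l\|^2$, and let $\sigma$ be any number with $\sigma^2\ge\sup_{\|\phi\|\le1}\sum_l\langle\phi,w_l\rangle^2$. Then $E\|Y\|^2=\tau^2$ and
$$\Pr[\,|\|Y\|-\tau|>8\sigma+t\,]\le4e^{-t^2/(16\sigma^2)}\qquad(t>0).$$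

*Proof.* The identity is clear. Increasing $\sigma$ weakens the bound in (T), so (T) holds with our $\sigma$. Let $\mathsf M\geq 0$ be a median of $\|Y\|$. By (T), $E(\|Y\|-\mathsf M)^2=\int_0^\infty\Pr[(\|Y\|-\mathsf M)^2>s]\,ds\le\int_0^\infty4e^{-s/(16\sigma^2)}ds=64\sigma^2$. By the triangle inequality in $L^2$, $|\tau-\mathsf M|=|(E\|Y\|^2)^{1/2}-\mathsf M|\le8\sigma$. Combine this with (T). $\square$

**Definition (the matrix $M$).** Let $1\le k\le n$. Split the $n$ block indices into $k$ groups of at most $\lceil n/k\rceil\le2n/k$ indices, and let $\Gamma_1,\dots,\Gamma_k$ be the corresponding sets of coordinates in $\mathbb R^N$, so $|\Gamma_g|\le2N/k$. With independent uniform signs $s_l$, $l\le N$, let $(Mz)_g=\sum_{l\in\Gamma_g}s_lz_l$.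

Applying $M$ costs at most $2N$ operations. Its rows have disjoint supports and norms at most $\sqrt{2N/k}$, so
$$\|M\|\le\sqrt{2N/k}. \tag{2}$$
For fixed $f$, $Mf$ is a Rademacher sum with vectors $w_l=f_le_g$ ($l\in\Gamma_g$). So $\tau=\|f\|$, and $\sup_{\|\phi\|\le1}\sum_l\langle\phi,w_l\rangle^2=\max_g\|f_{\Gamma_g}\|^2$. If all blocks of $f$ have norm at most $\beta/\sqrt n$, then
$$\max_g\|f_{\Gamma_g}\|^2\le\frac{2n}k\cdot\frac{\beta^2}n=\frac{2\beta^2}k. \tag{3}$$
For constant $\beta$, Lemma 1 then gives exactly JLP behavior on such flat $f$: the shift $8\sigma$ is $O(k^{-1/2})$ and the tail at $t=\epsilon/2$ is $4e^{-\epsilon^2k/(128\beta^2)}$.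

Not every vector will become perfectly flat, so write $z=f+g$ with $f$ flat and $g$ the part on the blocks that are too large. By (2), an error $\|Mg\|\lesssim\epsilon$ is guaranteed if $\|g\|\lesssim\epsilon\sqrt{k/N}$. Put
$$\kappa=k\epsilon^2 .$$
Then $\epsilon\sqrt{k/N}=\sqrt{\kappa/N}$, and JLP allows failure probability of order $e^{-c\kappa}$. This fixes the goal: find a random orthogonal $Q$ on $\mathbb R^N$, of cost $O(N\log N)$, such that for each fixed unit $x$ and each relevant $\kappa$, with probability at least $1-O(e^{-c\kappa})$, the blocks of $Qx$ exceeding a constant multiple of $1/\sqrt n$ have total norm at most $\eta\sqrt{\kappa/N}$, with a small constant $\eta$.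

## 5. Subgroups defeat a single Hadamard transform

The first thing to try for $Q$ is $HD$ with scalar random signs $D$. The phenomenon of Section 1 persists in high dimension and can be made quantitative.

Let $d=n=2^r$ and let $k=m^2$ with $m\ge2$ a power of two and $k\le n/2$. Let $M_1$ be the signed-sum matrix on $\mathbb R^n$ whose groups are the $k$ cosets of a subgroup $\Gamma_0\subset\mathbb F_2^r$ of order $n/k$ (consecutive runs in binary order are of this kind). Choose a subgroup $U\supset\Gamma_0$ of order $n/m$, let $S=U^\perp$, which has order $m$, and let $x=1_S/\sqrt m$. With probability $2^{1-m}$ the signs $D$ are constant on $S$. In that case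
$$(HDx)_i=\pm\frac1{\sqrt{mn}}\sum_{j\in S}(-1)^{\langle i,j\rangle}=\pm\sqrt{m/n}\;1_U(i).$$
Now $U$ is a union of $k/m=m$ groups of size $n/k$. In each, the sum of $n/k$ independent signs vanishes with probability at least $\frac1{1+n/k}$, since the central value is the most likely of the $1+n/k$ possible values. Hence
$$\Pr[M_1HDx=0]\ge2^{1-m}\Big(1+\frac nk\Big)^{-m}\ge\Big(2+\frac{2n}k\Big)^{-m}\ge\Big(\frac{3n}k\Big)^{-m}\ge n^{-\sqrt k}=e^{-\sqrt k\log n}.$$
If JLP held, then letting $\epsilon\uparrow\frac12$ this probability would be at most $c_1e^{-c_2k/4}$. This is false as soon as $\sqrt k$ is a large multiple of $\log n$, in particular for $k$ near $n^{1-\delta}$ with $0<\delta<1$ and $n$ large.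

Where exactly did it break? The vector $x$ sees only $m$ random bits, so no event depending on them can have a probability that is positive and below $2^{-m}$; and on the unlucky event the fixed matrix $H$ turns one concentrated vector into another. One may hope that further random rounds repair this. Before the next round, though, all we know is that the current vector is flat except for an exceptional part on few coordinates. Here $H$ is the wrong fixed matrix: for a subgroup $S$ of order $\sqrt n$ (with $n$ a power of $4$) it sends the unit vector $1_S/|S|^{1/2}$ to $1_{S^\perp}/|S^\perp|^{1/2}$, supported again on $\sqrt n$ coordinates. So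
$$\|P_{S^\perp}HP_S\|=1\qquad\text{with }|S|=|S^\perp|=\sqrt n .$$
The case $n=4$ is $(1,0,1,0)\mapsto(1,1,0,0)$ from Section 1.

The idea that gets past this point is to separate two tasks. A fixed matrix, chosen once, will spread all sparse vectors simultaneously, with no probability involved; it handles the exceptional part. Fresh random rotations handle the flat part, and the flatter their input, the smaller the exceptional part they create. A few rounds of this feedback suffice.

## 6. A fixed matrix $HDH$ that spreads every sparse vector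

**Lemma 2.** There is an absolute integer $C_0\ge1$ such that for each power of two $n\ge4$ there is a diagonal sign matrix $D$ for which $W=HDH$ satisfies, with $K:=C_0(\log_22n)^2$,
$$\|P_TWP_S\|\le K\sqrt{m/n}\qquad\text{for all }1\le m\le n,\ |S|,|T|\le m .$$

For $D=I$ one gets $W=I$, which spreads nothing, so $D$ matters. We take $D$ random and show that it works with positive probability. We write $\ell=\log(2n)\ge\log8>2$.

**Step 1: express the norms as a Rademacher process.** Fix $m$, put $a=\sqrt{m/n}$ and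
$$B_m=\{u\in\mathbb R^n:\|u\|\le1,\ |\mathrm{supp}\,u|\le m\},\qquad\|u\|_X=\|Hu\|_\infty .$$
For $u\in B_m$ we have $\|u\|_X\le\|u\|_1/\sqrt n\le\sqrt m/\sqrt n=a$. Let
$$X_m=\sup_{u,v\in B_m}|u^THDHv|=\sup_{u,v\in B_m}\sum_lD_l(Hu)_l(Hv)_l ,$$
where the absolute value may be dropped because $B_m=-B_m$. Clearly $\|P_TWP_S\|\le X_m$ if $|S|,|T|\le m$. The process is indexed by $\mathcal A=\{Hu\circ Hv:u,v\in B_m\}$, with $\circ$ the entrywise product.

**Step 2: reduce the metric on $\mathcal A$ to the norm $X$.** Split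
$$Hu\circ Hv-Hu'\circ Hv'=H(u-u')\circ Hv+Hu'\circ H(v-v').$$
Since $H$ is orthogonal, for $u,u',v,v'\in B_m$
$$\|Hu\circ Hv-Hu'\circ Hv'\|_2\le\|u-u'\|_X+\|v-v'\|_X,\qquad\|Hu\circ Hv\|_2\le a .$$
As $0\in\mathcal A$, the second bound gives $\mathcal N(\mathcal A,\|\cdot\|_2,\tau)=1$ for $\tau\ge a$. For $\tau\le a$, a cover of $B_m$ by $X$-balls of radius $\tau/4$ with arbitrary centers yields a $\tau/2$-net of no larger size inside $B_m$ (pick a point of $B_m$ in each ball that meets it). Pairs from this net give
$$\mathcal N(\mathcal A,\|\cdot\|_2,\tau)\le\mathcal N(B_m,\|\cdot\|_X,\tau/4)^2,$$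
with arbitrary centers allowed on the right. It remains to cover $B_m$, which we do in two ways.

**Step 3: small $\tau$, by volume.** On vectors with a given support of size $m$, $\|\cdot\|_X\le a\|\cdot\|_2$. The unit ball of $\mathbb R^m$ is covered by $(1+2/r)^m$ balls of radius $r$. With $r=\tau/(4a)$ and $\binom nm\le n^m$ choices of support,
$$\mathcal N(B_m,\|\cdot\|_X,\tau/4)\le n^m(1+8a/\tau)^m\le n^m(9a/\tau)^m .$$

**Step 4: larger $\tau$, by sampling (Maurey's argument).** Since $\|u\|_1\le\sqrt m$ on $B_m$, $B_m\subset\sqrt m\,\mathrm{conv}\{\pm e_i\}$. Given $w\in\mathrm{conv}\{\pm e_i\}$, take independent identically distributed $Z_1,\dots,Z_p\in\{\pm e_i\}$ with mean $w$. By symmetrization, with independent signs $\varepsilon_i$,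
$$E\Big\|\frac1p\sum_iZ_i-w\Big\|_X\le\frac2pE\Big\|\sum_i\varepsilon_iZ_i\Big\|_X .$$
Given the $Z_i$, each coordinate of $H\sum_i\varepsilon_iZ_i$ is a sum of $p$ signs times $n^{-1/2}$, because $(HZ_i)_l=\pm n^{-1/2}$. So it is subgaussian with variance parameter $p/n$. The maximum of $2n$ such variables (coordinates and their negatives) has mean at most $\sqrt{2(p/n)\log(2n)}$. After scaling by $\sqrt m$, the error is in mean at most
$$\sqrt m\cdot\frac2p\sqrt{\frac{2p\ell}n}=\sqrt{\frac{8a^2\ell}p}\le\frac\tau4\qquad\text{if }p=\lceil128a^2\ell/\tau^2\rceil .$$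
For $\tau\le a$ the number inside the ceiling is at least $1$, so $p\le256a^2\ell/\tau^2$. Some realization achieves the mean, so the at most $(2n)^p$ scaled averages are centers of a cover, and
$$\sqrt{\log\mathcal N(B_m,\|\cdot\|_X,\tau/4)}\le\sqrt{p\,\ell}\le16a\ell/\tau .$$

**Step 5: integrate.** Use Step 3 for $\tau\le a/\sqrt m$ and Step 4 for $a/\sqrt m\le\tau\le a$. In the first range put $\tau=as$ and $s_0=m^{-1/2}$. By Cauchy–Schwarz, $\int_0^{s_0}\sqrt{\log(9/s)}\,ds\le\big(s_0\int_0^{s_0}\log(9/s)\,ds\big)^{1/2}=s_0\sqrt{1+\log(9/s_0)}$, so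
$$\int_0^{a/\sqrt m}\sqrt{m\log n+m\log(9a/\tau)}\,d\tau\le a\Big(\sqrt{\log n}+\sqrt{1+\log9+\tfrac12\log m}\Big).$$
The second range contributes at most $16a\ell\int_{a/\sqrt m}^a\frac{d\tau}\tau=16a\ell\cdot\frac12\log m\le8a\ell^2$. As $\ell>2$, we have $\sqrt{\log n}\le\ell$ and $1+\log9+\frac12\log m\le\frac45\ell^2+\frac14\ell^2\le4\ell^2$, so the first range contributes at most $3a\ell\le2a\ell^2$. The square on the covering number costs a factor $\sqrt2$, so by (D)
$$EX_m\le C'a\ell^2,\qquad C'=10\sqrt2\,C_D .$$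

**Step 6: all $m$ at once.** $X_m$ is the norm of the Rademacher series $HDH=\sum_lD_lh_lh_l^T$ ($h_l$ the columns of $H$) in the space of $n\times n$ matrices with norm $\sup_{u,v\in B_m}|u^TYv|$. The dual unit ball is the closed convex hull of the symmetric set of functionals $Y\mapsto u^TYv$, $u,v\in B_m$. The function $\phi\mapsto(\sum_l\phi(h_lh_l^T)^2)^{1/2}$ is convex and continuous, so its supremum is attained over this set: $\sigma=\sup_{u,v}\|Hu\circ Hv\|\le a$, and $\sigma>0$ (take $u=v=e_1$). By Markov a median of $X_m$ is at most $2EX_m$. With $t=8a\ell$ in (T),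
$$\Pr[X_m>2EX_m+8a\ell]\le4e^{-4\ell^2}\le4e^{-8\ell}=4(2n)^{-8}.$$
There are $\log_2(2n)$ dyadic values $m\in\{1,2,4,\dots,n\}$, and $4\log_2(2n)(2n)^{-8}<1$. So some $D$ satisfies $X_m\le(2C'+8)\sqrt{m/n}\,\ell^2$ for all dyadic $m$ simultaneously. For general $m$ choose a dyadic $m'\in[m,2m)$ with $m'\le n$; then $X_m\le X_{m'}$ costs a factor $\sqrt2$. Since $\ell\le\log_2(2n)$, any integer $C_0\ge\sqrt2(2C'+8)$ works. $\square$

For each $n$ we fix one such $D$ for good. It can be found by exhaustive search, because $W$ and $K^2m/n$ are rational and the condition is decidable; this is preprocessing depending only on $n$. Keeping $D$ random inside $A$ would not do for this proof: our failure bound for $D$ is only polynomially small in $n$, while we are allowed only about $e^{-c\kappa}$.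

Three consequences will be used. $W$ is orthogonal; $W\otimes I$ costs $O(N\log n)$; and the case $m=1$ gives $|W_{ij}|\le K/\sqrt n$. Also $K\ge1$.

## 7. Random rotations of short blocks

Next comes the random ingredient, for the flat part. Scalar signs are not enough, even on a perfectly flat vector. If $x=n^{-1/2}(1,\dots,1)$ and $z=HDx$ with $D$ uniform, each $\sqrt n\,z_i$ is a normalized sum of $n$ independent signs. For any constant $\beta$ the energy of $z$ on $\{i:|z_i|>\beta/\sqrt n\}$ therefore has expectation with lower limit, as $n\to\infty$, at least $E[G^2;|G|>\beta]>0$ for a standard Gaussian $G$. This energy is at most $1$, so it exceeds some $c(\beta)>0$ with probability at least $c(\beta)$ for large $n$. Our goal needs energy $\eta^2\kappa/N$, which is tiny. With blocks of length $b\ge2\log_2n$ in place of single coordinates, block norms concentrate, and this typical exceptional energy becomes polynomially small.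

Let $R=\mathrm{diag}(O_1,\dots,O_n)$ with independent Haar-distributed $O_j\in O(b)$. For a fixed $v$, $O_jv$ is $\|v\|$ times a uniform point of $S^{b-1}$. For $r\ge0$ let $\mathcal B(r)=\{z\in\mathbb R^N:\|z_i\|\le r\ \forall i\}$.

**Lemma 3.** Let $V$ be $n\times n$ orthogonal, $\beta>0$, and let $f\in\mathbb R^N$ be fixed with $\|f\|\le1$, $\|f_j\|\le\beta/\sqrt n$ for all $j$, and $\max_i\sum_jV_{ij}^2\|f_j\|^2\le\mu^2/n$ with $\mu\geq 0$. Let $y=(V\otimes I)Rf$. Then for $\lambda>0$
$$\Pr\big[\mathrm{dist}(y,\mathcal B(12\mu/\sqrt n))>2n^{-8}+\lambda\big]\le e^{-N\lambda^2/(4\beta^2)} .$$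

**Step 1: normalize.** If $f=0$ there is nothing to prove. Otherwise, decreasing $\mu$ shrinks the ball, so we may take $\mu$ minimal: $\mu^2=n\max_i\sum_jV_{ij}^2\|f_j\|^2$. This is positive, since a column of $V$ with $f_j\ne0$ has a nonzero entry, and $\mu\le\sqrt n$ because $V_{ij}^2\le1$ and $\|f\|\le1$. We have $y_i=\sum_jV_{ij}\|f_j\|\theta_j$ with $\theta_j$ independent and uniform on $S^{b-1}$.

**Step 2: bound one block.** For unit $w$, writing a Gaussian vector in polar form gives
$$E\langle w,\theta\rangle^{2p}=\frac{(2p-1)!!}{b(b+2)\cdots(b+2p-2)}\le(2p-1)!!\,b^{-p},$$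
and odd moments vanish. Since $(2p-1)!!/(2p)!=1/(2^pp!)$, summing the exponential series gives $Ee^{s\langle w,\theta\rangle}\le e^{s^2/(2b)}$. By independence $Ee^{s\langle w,y_i\rangle}\le e^{s^2\mu^2/(2nb)}$, so $\Pr[\langle w,y_i\rangle>s]\le e^{-s^2nb/(2\mu^2)}$. The sphere $S^{b-1}$ has a $\frac12$-net of size at most $5^b$, and $\|y_i\|$ is at most twice the maximum of $\langle w,y_i\rangle$ over it. Hence
$$\Pr[\|y_i\|>\xi\mu/\sqrt n]\le5^be^{-\xi^2b/8}\le e^{-\xi^2b/16}\qquad(\xi\ge6),$$
because $\log5\le36/16$.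

**Step 3: the mean distance is negligible.** Put $F=\mathrm{dist}(y,\mathcal B(12\mu/\sqrt n))$. Since $\mathcal B$ is a product of balls, $F^2=\sum_i(\|y_i\|-12\mu/\sqrt n)_+^2$. By Step 2,
$$E\Big(\|y_i\|-\frac{12\mu}{\sqrt n}\Big)_+^2\le\frac{\mu^2}n\int_{12}^\infty2\xi e^{-\xi^2b/16}d\xi=\frac{\mu^2}n\cdot\frac{16}be^{-9b}\le\frac{4\mu^2}n\,n^{-18},$$
using $b\ge4$ and $b\ge2\log_2n\ge2\log n$. Summing over $n$ blocks, $EF\le(EF^2)^{1/2}\le2\mu n^{-9}\le2n^{-8}$.

**Step 4: concentration.** $F$ is $1$-Lipschitz in $y$, $V\otimes I$ is orthogonal, and $(\theta_j)\mapsto(\|f_j\|\theta_j)$ is $\beta/\sqrt n$-Lipschitz. So $F$ is $\beta/\sqrt n$-Lipschitz in $(\theta_j)$. By (BE) and $b-2\ge b/2$,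
$$\Pr[F\ge EF+\lambda]\le e^{-(b/2)\lambda^2n/(2\beta^2)}=e^{-N\lambda^2/(4\beta^2)}. \qquad\square$$

The exponent shows why flatness helps: failure probability $e^{-c\kappa}$ lets us take $\lambda$ of order $\beta\sqrt{\kappa/N}$, and no smaller. To reach the goal, $\beta$ must be a constant.

## 8. How one stage changes flatness and exceptional mass

**Definition.** A vector $x\in\mathbb R^N$ with $\|x\|\le1$ is $(\beta,h)$-spread, where $\beta>0$ and $h\ge0$, if $\|x_J\|\le h$ for $J=\{j:\|x_j\|>\beta/\sqrt n\}$.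

Increasing $\beta$ or $h$ preserves the property. For example, let $n=4$ and let the block norms be $0.8,\,0.2,\,0.4,\,0.4$. For $\beta=1$ the threshold is $\frac12$ and $J=\{1\}$, so $x$ is $(1,0.8)$-spread; for $\beta=2$ the threshold is $1$, so $x$ is $(2,0)$-spread. Every unit vector is $(\beta,1)$-spread for every $\beta>0$.

**Lemma 4.** Let $x$ be a fixed $(\beta,h)$-spread vector, $J$ as in the definition, $g=x_J$, $f=x-g$, $\lambda>0$. Each of the following holds with probability at least $1-e^{-N\lambda^2/(4\beta^2)}$.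

1. $(W\otimes I)Rx$ is $(\beta',h')$-spread with
$$\beta'=2(12\mu+Kh),\qquad h'=2\big(2n^{-8}+\lambda+Kh^2/\beta\big),$$
for any fixed $\mu$ with $\max_i\sum_jW_{ij}^2\|f_j\|^2\le\mu^2/n$. Both $\mu=K$ and $\mu=\beta$ are allowed.
2. $(H\otimes I)Rx$ is $(24,h')$-spread with $h'=2(2n^{-8}+\lambda+h)$.

In part 1 the old exceptional mass $h$ enters squared; this is the gain from Lemma 2. In part 2 it does not shrink, but $\beta'$ is an absolute constant, free of $K$.

**Step 1: the flat part, for $W$.** $\mu=K$ is allowed since $W_{ij}^2\le K^2/n$ and $\|f\|\le1$. $\mu=\beta$ is allowed since $\|f_j\|^2\le\beta^2/n$ and the rows of $W$ are unit vectors. By Lemma 3, $(W\otimes I)Rf$ is within $2n^{-8}+\lambda$ of $\mathcal B(12\mu/\sqrt n)$ with the stated probability.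

**Step 2: the exceptional part, for $W$.** Here no probability is needed. Let $m=|J|$ and $p=(W\otimes I)Rg$. Suppose $m\ge1$. Each block of $g$ in $J$ has norm above $\beta/\sqrt n$, so $m\beta^2/n\le\|g\|^2\le h^2$, that is, $\sqrt{m/n}\le h/\beta$. Since $Rg$ is supported on the blocks $J$ and has norm at most $h$, Lemma 2 gives for all $|T|\le m$
$$\|p_T\|\le K\sqrt{m/n}\,h\le Kh^2/\beta .$$
Let $T$ consist of the $m$ largest blocks of $p$. Every other block has norm at most $\|p_T\|/\sqrt m\le Kh/\sqrt n$. Replacing the blocks in $T$ by $0$, we see $\mathrm{dist}(p,\mathcal B(Kh/\sqrt n))\le Kh^2/\beta$. This is trivial if $m=0$.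

**Step 3: add.** Since $\mathcal B(r_1)+\mathcal B(r_2)\subset\mathcal B(r_1+r_2)$, $y=(W\otimes I)Rx$ has distance $\Delta\le2n^{-8}+\lambda+Kh^2/\beta$ from $\mathcal B(r)$ with $r=(12\mu+Kh)/\sqrt n$. A block with $\|y_i\|>2r$ satisfies $\|y_i\|\le2(\|y_i\|-r)_+$, so these blocks together have norm at most $2\Delta$. Since $\|y\|=\|x\|\le1$ and $2r=\beta'/\sqrt n$, part 1 follows.

**Step 4: the case of $H$.** Since $H_{ij}^2=1/n$, $\mu=1$ is allowed in Lemma 3 with $V=H$. For the exceptional part use only $\|(H\otimes I)Rg\|\le h$. So $y=(H\otimes I)Rx$ is within $\Delta\le2n^{-8}+\lambda+h$ of $\mathcal B(12/\sqrt n)$, and the argument of Step 3 with $r=12/\sqrt n$ gives part 2. $\square$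

## 9. The product $W,W,H,W$

Define
$$Q=(W\otimes I)R_4\,(H\otimes I)R_3\,(W\otimes I)R_2\,(W\otimes I)R_1$$
with independent $R_i$ distributed as $R$. $Q$ is orthogonal. Each $R_i$ costs $O(nb^2)=O(N\log N)$ and the other factors cost $O(N\log n)$, so $Q$ costs $O(N\log N)$.

Why these four? Write $\rho=\sqrt{\kappa/N}$. Failure $e^{-\kappa/4}$ in a stage forces $\lambda=\beta\rho$. Starting from an arbitrary vector we may choose $\beta_0$, with $h=1$. The two error terms $\lambda=\beta_0\rho$ and $K/\beta_0$ balance at $\beta_0=\sqrt{K/\rho}$, leaving $h$ of order $\sqrt{K\rho}$ and $\beta$ of order $K$. A second $W$ stage squares this down to order $K\rho$. A third would not help: $\beta$ stays of order $K$, so $\lambda=\beta\rho$ is again of order $K\rho$, too large by a factor $K$. So we apply $H$, which keeps $h$ at order $K\rho$ but resets $\beta$ to $24$. With constant $\beta$ a final $W$ stage can afford $\lambda=\eta\rho/4$, and the deterministic term $Kh^2/\beta$ has order $K^3\rho^2$, which is below $\rho$ when $K^3\rho$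 is small. Choosing $\mu=\beta$ there keeps the new $\beta$ constant.

**Proposition 5.** Let $0<\eta\le1$, $\kappa\ge1$, $\rho=\sqrt{\kappa/N}$, and assume $K^3\rho\le10^{-4}\eta$. For every fixed unit $x\in\mathbb R^N$, the vector $z=Qx$ and $J=\{i:\|z_i\|>578/\sqrt n\}$ satisfy
$$\Pr\big[\|z_J\|>\eta\sqrt{\kappa/N}\big]\le4e^{-\eta^2\kappa/36864}.$$

**Preliminaries: the term $2n^{-8}$ is harmless.** Since $N\le4n^2$ and $\kappa\ge1$, $\rho\ge1/(2n)$, hence $2n^{-8}\le\frac12n^{-6}\le n^{-5}\rho\le\rho$. Also $1/(2n)\le\rho\le10^{-4}\eta$ gives $n^{-5}\le1/n\le\eta/8$, so $2n^{-8}\le\eta\rho/8$. We apply Lemma 4 four times, each time conditioning on the previous stages and their success; $(\beta_i,h_i)$ are the spread parameters after stage $i$.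

**Stage 1: from nothing to $h\sim\sqrt{K\rho}$.** $x$ is $(\beta_0,1)$-spread with $\beta_0=\sqrt{K/\rho}$. Use part 1 with $\mu=K$ and $\lambda=\beta_0\rho=\sqrt{K\rho}$. The failure probability is at most $e^{-N\rho^2/4}=e^{-\kappa/4}$. Since $K/\beta_0=\sqrt{K\rho}$ and $\rho\le\sqrt{K\rho}$ (because $\rho\le1\le K$),
$$h_1\le2(\rho+2\sqrt{K\rho})\le6\sqrt{K\rho}\le1,\qquad\beta_1=2(12K+K)=26K,$$
where $36K\rho\le1$ by hypothesis.

**Stage 2: squaring $h$.** Part 1 with $\mu=K$, $\lambda=26K\rho$; failure at most $e^{-\kappa/4}$. Then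
$$h_2\le2\Big(\rho+26K\rho+K\cdot\frac{36K\rho}{26K}\Big)\le58K\rho,\qquad\beta_2=26K,$$
the latter because $h_1\le1$.

**Stage 3: removing $K$ from $\beta$.** Part 2 with $\lambda=26K\rho$; failure at most $e^{-\kappa/4}$. Then
$$h_3\le2(\rho+26K\rho+58K\rho)\le170K\rho,\qquad\beta_3=24 .$$

**Stage 4: reaching the goal.** Part 1 with $\mu=\beta_3=24$, $\lambda=\eta\rho/4$; failure at most $e^{-N\eta^2\rho^2/(64\cdot576)}=e^{-\eta^2\kappa/36864}$. Since $K^3\rho\le10^{-4}\eta$,
$$\frac{K(170K\rho)^2}{24}\le1205K^3\rho^2\le\frac{\eta\rho}8 .$$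
Hence
$$h_4\le2\Big(\frac\eta8+\frac\eta4+\frac\eta8\Big)\rho=\eta\rho,\qquad\beta_4=2(288+170K^2\rho)\le578 .$$

The four failure probabilities sum to at most $4e^{-\eta^2\kappa/36864}$, and on success $\|z_J\|\le h_4\le\eta\rho$. $\square$

## 10. Signed sums of $Qx$: proof of Theorem 1

**Step 1: parameters.** Let $\eta=\frac1{12}$, take $n,b,N$ for the given $d$ as in (1), and assume
$$k\le10^{-8}\eta^2N/K^6. \tag{4}$$
Since $N\ge d$ and $\log_2(2n)\le\log_2(32d)\le5\log_2(2d)$, we have $K\le25C_0(\log_22d)^2$, so (4) holds if $k\le c_*d/(\log_22d)^{12}$ with $c_*=10^{-8}\eta^2C_0^{-6}5^{-12}$. Since $b<4\log_2n\le4K$, (4) implies $k\le10^{-8}\cdot4nK/K^6\le n$, so $M$ of Section 4 is defined. Put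
$$A=MQJ_0,$$
where $J_0:\mathbb R^d\to\mathbb R^N$ is zero padding and the signs of $M$ are independent of $Q$. The cost is $O(N\log N)=O(d\log_2(2d))$, by (1).

**Step 2: discard small $\kappa$.** Fix a unit $x$ and $0<\epsilon<\frac12$, and let $\kappa=k\epsilon^2$. Put $\kappa_0=(32\cdot578\sqrt2)^2$ and $c_2=1/(128\cdot578^2)$, so that $c_2\kappa_0=16$. If $\kappa<\kappa_0$, the bound is trivial with $c_1=e^{16}$. Let $\kappa\ge\kappa_0$.

**Step 3: spread.** As $\kappa\le k$, (4) gives $K^3\sqrt{\kappa/N}\le10^{-4}\eta$, so Proposition 5 applies to the unit vector $J_0x$. Write $z=QJ_0x=f+g$ with $g=z_J$. Except with probability $4e^{-\eta^2\kappa/36864}$,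
$$\|g\|\le\eta\sqrt{\kappa/N}=\eta\epsilon\sqrt{k/N}\le\eta\epsilon .$$
Condition on such a $Q$; the signs in $M$ are still uniform.

**Step 4: the exceptional part.** By (2), $\|Mg\|\le\sqrt{2N/k}\cdot\eta\sqrt{\kappa/N}=\sqrt2\,\eta\epsilon$.

**Step 5: the flat part.** Since $\|z\|=1$, $1\ge\|f\|\ge1-\|g\|\ge1-\eta\epsilon>0$. All blocks of $f$ have norm at most $578/\sqrt n$, so by (3) Lemma 1 applies with $\tau=\|f\|$ and $\sigma^2=2\cdot578^2/k$. The choice of $\kappa_0$ gives $8\sigma=8\cdot578\sqrt2/\sqrt k\le\epsilon/4$. With $t=\epsilon/2$,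
$$|\|Mf\|-\|f\||\le\tfrac34\epsilon\quad\text{except with probability }4e^{-\epsilon^2/(64\sigma^2)}=4e^{-k\epsilon^2/(128\cdot578^2)} .$$

**Step 6: add.** Altogether
$$|\|Ax\|-1|\le|\|Mf\|-\|f\||+\|Mg\|+|1-\|f\||\le\tfrac34\epsilon+\frac{\sqrt2+1}{12}\epsilon<\epsilon .$$
Since $\eta^2/36864=1/5308416\ge c_2$, the failure probability is at most $8e^{-c_2k\epsilon^2}\le c_1e^{-c_2k\epsilon^2}$. This proves Theorem 1, and with the deduction in Section 2 the Corollary for every $\delta>0$. $\blacksquare$

## 11. Chunks of length $k^3$: proof of Theorem 2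

For $k$ much smaller than $d$ we want $\log k$ in place of $\log d$. The transform $Q$ on a vector of length $L$ costs $O(L\log2L)$. So we cut $x$ into chunks of length $L=k^3$, transform them independently, and add the results in $\mathbb R^k$. The new point is that the exceptional parts of all chunks must be controlled together.

**Step 1: reductions.** If $k\ge d^{1/4}$, then $2d\le(2k)^4$, so $\log_2(2d)\le4\log_2(2k)$ and Theorem 1 applies. If $k<k_0$, a large absolute constant to be fixed, take $A=0$ and $c_1\ge e^{c_2k_0}$. Let $k_0\le k<d^{1/4}$.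

**Step 2: construction and cost.** Put $L=k^3\le d$. Cut $x$, zero padded, into $q=\lceil d/L\rceil\le2d/L$ chunks $x^{(i)}\in\mathbb R^L$ and set
$$Ax=\sum_{i\le q}M_iQ_iJ_0x^{(i)},$$
where the $Q_i,M_i$ are independent copies of the matrices above for dimension $L$ and target dimension $k$. So $n,b,N,K$ now belong to $L$, and $k^3=L\le N\le16k^3$; the same groups are used for every $M_i$. The $M_i$ are defined because $k\le n$: otherwise $n<k$ and $k^3\le N\le4n\log_2n<4k\log_2k$, impossible for $k\ge4$. The cost is $q\cdot O(L\log_22L)+O(qk)=O(d\log_22k)$.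

**Step 3: notation.** Let $\|x\|=1$, $0<\epsilon<\frac12$, $p_i=\|x^{(i)}\|^2$, so $\sum_ip_i=1$, and $\kappa=k\epsilon^2$. We may assume $\kappa\ge\kappa_0:=(64\cdot578\sqrt2)^2$, as otherwise the bound is trivial for large $c_1$. Let $z_i=Q_iJ_0x^{(i)}=f_i+g_i$, with $g_i$ the part on blocks of norm greater than $578\sqrt{p_i/n}$, and write $\|g_i\|^2=p_i\xi_i$ with $\xi_i\in[0,1]$ ($\xi_i=0$ if $p_i=0$).

**Step 4: the total exceptional energy $G=\sum_i\|g_i\|^2=\sum_ip_i\xi_i$ is at most $2\kappa/N$.** Let $c_3=1/36864$ and $\kappa_{\max}=10^{-8}N/K^6$. Since $N\ge k^3$ and $K\le C_0(\log_232k^3)^2$, we have $\kappa_{\max}\ge k^2$ for $k\ge k_0$. For $1\le s\le\kappa_{\max}$ the hypothesis $K^3\sqrt{s/N}\le10^{-4}$ holds. So Proposition 5 with $\eta=1$ and $\kappa$ replaced by $s$, applied to $x^{(i)}/\sqrt{p_i}$ (if $p_i>0$), gives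
$$\Pr[N\xi_i>s]\le4e^{-c_3s}\qquad(1\le s\le\kappa_{\max}).$$
The tail is known only up to $\kappa_{\max}$, so truncate: $Y_i=\min(N\xi_i,\kappa_{\max})$. With $\theta=c_3/2$,
$$Ee^{\theta Y_i}=1+\int_0^{\kappa_{\max}}\theta e^{\theta s}\Pr[Y_i>s]\,ds\le e^\theta+\int_1^\infty\theta e^{\theta s}\,4e^{-2\theta s}ds\le e^\theta+4\le6 .$$
Since $\sum_ip_i=1$, convexity of the exponential gives $Ee^{\theta\sum_ip_iY_i}\le\sum_ip_iEe^{\theta Y_i}\le6$, so $\Pr[\sum_ip_iY_i>\kappa]\le6e^{-\theta\kappa}$. For the truncated part, Markov's inequality gives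
$$\Pr\Big[\sum_ip_i1_{\{N\xi_i>\kappa_{\max}\}}>\frac1N\Big]\le4Ne^{-c_3\kappa_{\max}}\le64k^3e^{-c_3k^2}\le e^{-k}\qquad(k\ge k_0).$$
Since $\xi_i\le Y_i/N+1_{\{N\xi_i>\kappa_{\max}\}}$ and $\kappa\le k$, we get
$$G\le\frac{\kappa+1}N\le\frac{2\kappa}N\qquad\text{except with probability }6e^{-\theta\kappa}+e^{-\kappa}.$$
Condition on such $Q_i$. All signs in the $M_i$ remain independent and uniform.

**Step 5: the exceptional parts add up to little.** Bounding each $\|M_ig_i\|$ by (2) and summing norms would ignore the independence of the signs across chunks; Lemma 1 uses it. If $G=0$ the sum $\sum_iM_ig_i$ vanishes. Otherwise it is a Rademacher sum with $\tau^2=G$, and $\sigma^2=G$ is admissible in Lemma 1 since $\max_g\sum_i\|(g_i)_{\Gamma_g}\|^2\le G$. With $t=4\sqrt{G\kappa}$, except with probability $4e^{-\kappa}$ its norm is at most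
$$\sqrt G+8\sqrt G+4\sqrt{G\kappa}\le13\sqrt{G\kappa}\le\frac{13\sqrt2\,\kappa}{\sqrt N}\le\frac{19k\epsilon^2}{k^{3/2}}=\frac{19\epsilon^2}{\sqrt k}\le\frac\epsilon8,$$
provided $k_0\ge76^2$. Here the choice $L=k^3$ pays off.

**Step 6: the flat parts.** $\sum_iM_if_i$ is a Rademacher sum with $\tau^2=\sum_i\|f_i\|^2=1-G$. As in (3),
$$\max_g\sum_i\|(f_i)_{\Gamma_g}\|^2\le\sum_i\frac{2n}k\cdot\frac{578^2p_i}n=\frac{2\cdot578^2}k=:\sigma^2 .$$
Next, $G\le2\kappa/N\le2k\epsilon^2/k^3=2\epsilon^2/k^2\le\epsilon/8$, so $\tau>0$ and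
$$1\ge\sqrt{1-G}\ge1-G\ge1-\epsilon/8 .$$
By the choice of $\kappa_0$, $8\sigma\le\epsilon/8$. Lemma 1 with $t=\epsilon/2$ shows that $\|\sum_iM_if_i\|$ is within $\frac58\epsilon$ of $\sqrt{1-G}$ except with probability $4e^{-k\epsilon^2/(128\cdot578^2)}$.

**Step 7: add.** The total deviation of $\|Ax\|$ from $1$ is at most $\big(\frac58+\frac18+\frac18\big)\epsilon=\frac78\epsilon<\epsilon$. The failure probability is at most
$$6e^{-\theta\kappa}+e^{-\kappa}+4e^{-\kappa}+4e^{-\kappa/(128\cdot578^2)}\le15\,e^{-c_2\kappa},\qquad c_2=\frac1{128\cdot578^2},$$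
because $\theta=1/73728\ge c_2$. Enlarging $c_1$ and decreasing $c_2$ to cover the trivial cases and the case $k\ge d^{1/4}$ gives absolute constants for the whole range $1\le k\le c_*d/(\log_22d)^{12}$. $\blacksquare$
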